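# Stably transitive Euclidean extensions of hyperbolic attractors

## 1. Steering a product in $K\ltimes V$

Let $K$ be a compact connected Lie group acting on a finite-dimensional Euclidean space $V$ through a representation into the orthogonal group. Put $G=K\ltimes V$, the set of pairs $(A,v)$ with product
$$(A,v)(B,w)=(AB,\;v+Aw).$$
The example to keep in mind is $SE(n)=SO(n)\ltimes\mathbb R^n$, where $(A,v)$ is the rigid motion $w\mapsto Aw+v$. For $g\in G$ write $g=(A_g,v_g)$ and $u_g=A_g^{-1}v_g$. Then $|u_g|=|v_g|$ and
$$v_{gh}=v_g+A_gv_h,\qquad u_{gh}=A_h^{-1}u_g+u_h. \tag{1}$$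

Both vectors are needed, for the following reason. If $M\in G$ is multiplied on the left by $m$, then $v_{mM}=v_m+A_mv_M=A_m(v_M+u_m)$, so
$$|v_{mM}|=|v_M+u_m| .$$
Left multiplication by $m$ changes the length of $v_M$ exactly as adding $u_m$ would. If we may choose $m$ from a list that contains, for every direction, an element whose $u_m$ points against that direction, we can keep $v_M$ bounded. Here is a version of this that tolerates small errors.

Let $d_K$ be a bi-invariant distance on $K$, and for $\varepsilon>0$ put
$$K_\varepsilon=\{\gamma\in K: d_K(\gamma,1)\le\varepsilon\},\qquad N_\varepsilon=\{(\gamma,s)\in G:\gamma\in K_\varepsilon,\ |s|\le\varepsilon\}.$$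
Since $d_K(\gamma\gamma',1)\le d_K(\gamma\gamma',\gamma)+d_K(\gamma,1)=d_K(\gamma',1)+d_K(\gamma,1)$ and $(\gamma,s)(\gamma',s')=(\gamma\gamma',s+\gamma s')$, we have $N_{\varepsilon/2}N_{\varepsilon/2}\subset N_\varepsilon$. If $a,b\in N_\varepsilon$ with $\varepsilon\le\frac12$, $g\in G$ and $\gamma=A_b\in K_\varepsilon$, then (1) gives $u_{agb}=A_b^{-1}(A_g^{-1}u_a+u_g)+A_b^{-1}v_b$, that is,
$$u_{agb}=\gamma^{-1}(u_g+\varrho),\qquad \varrho=A_g^{-1}u_a+v_b,\qquad |\varrho|\le2\varepsilon\le1. \tag{2}$$

For a $K$-invariant subspace $F\subset V$ let $P_F$ be the orthogonal projection onto $F$. It commutes with $K$.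

**Lemma 1 (steering).** Let $0<\varepsilon\le\frac12$, let $F\subset V$ be $K$-invariant, let $\tau\in G$, and let $\Sigma\subset G$ be a finite set such that every unit vector $\xi\in F$ has some $\sigma\in\Sigma$ with
$$\langle\gamma\xi,u_\sigma\rangle<-2\quad\text{for all }\gamma\in K_\varepsilon. \tag{3}$$
Put $R_0=\max_{g\in\Sigma\cup\{\tau\}}(|u_g|+1)^2\ge1$. Let $M_1=\tau$ and $M_{k+1}=a_kg_kb_kM_k$, where $g_k\in\Sigma\cup\{\tau\}$ is chosen by the rule

* if $|P_Fv_{M_k}|<R_0$, then $g_k=\tau$;
* if $|P_Fv_{M_k}|\ge R_0$, then $g_k\in\Sigma$ satisfies (3) for $\xi=P_Fv_{M_k}/|P_Fv_{M_k}|$;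

and $a_k,b_k\in N_\varepsilon$ are arbitrary (they may depend on $g_k$ and on the past). Then $|P_Fv_{M_k}|\le2R_0$ for all $k$, and no more than $4R_0^2$ consecutive indices $k$ have $g_k\in\Sigma$ chosen by the second rule.

*Proof.* Write $m_k=a_kg_kb_k$ and $q_k=P_Fv_{M_k}$. As $v_{M_{k+1}}=A_{m_k}(v_{M_k}+u_{m_k})$ and $P_F$ commutes with $K$,
$$|q_{k+1}|^2=|q_k+P_Fu_{m_k}|^2=|q_k|^2+2\langle q_k,u_{m_k}\rangle+|P_Fu_{m_k}|^2. \tag{4}$$
By (2), $|u_{m_k}|\le|u_{g_k}|+1\le\sqrt{R_0}\le R_0$. At the start, $|q_1|\le|v_\tau|=|u_\tau|\le R_0$.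

If $|q_k|<R_0$, then $|q_{k+1}|\le|q_k|+|u_{m_k}|\le2R_0$.

If $|q_k|\ge R_0$, let $\xi=q_k/|q_k|$ and $\gamma=A_{b_k}$. By (2) and (3),
$$\langle q_k,u_{m_k}\rangle=|q_k|\,\langle\xi,\gamma^{-1}(u_{g_k}+\varrho)\rangle=|q_k|\,\langle\gamma\xi,u_{g_k}+\varrho\rangle\le|q_k|(-2+1)=-|q_k|.$$
So (4) gives $|q_{k+1}|^2\le|q_k|^2-2|q_k|+R_0\le|q_k|^2-R_0\le|q_k|^2-1$.

Hence $|q_k|\le2R_0$ for all $k$ by induction. In a run of $s$ consecutive steps of the second kind $|q|^2$ drops by at least $s$ from a value at most $4R_0^2$, so $s\le4R_0^2$. $\square$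

**Example.** Let $G=SE(2)$, $F=\mathbb R^2$, and let $\Sigma$ consist of the four translations $(1,s)$ with $s=\pm4e_1,\pm4e_2$; here $u=s$. Any unit $\xi$ has one of these $s$ within $45^\circ$ of $-\xi$. Measuring $d_K$ by rotation angle and taking $\varepsilon=0.2$ (less than $15^\circ$), we get $\langle\gamma\xi,s\rangle\le-4\cos(45^\circ+0.2\text{ rad})<-4\cos60^\circ=-2$ for $\gamma\in K_\varepsilon$. So (3) holds.

What this is for: the products to be steered are those that a $G$-valued function produces along orbits of a chaotic map. Hyperbolicity lets us build an orbit by prescribing finite pieces one after another, and the product along it is then, up to a convergent correction on the right, a product of factors $a_kg_kb_k$ with small $a_k,b_k$. Lemma 1 produces an orbit whose product stays in a compact set even if every single piece drifts when it is repeated. That yields recurrence in a noncompact fibre, and recurrence is what is hard to get in the transitivity problem stated next.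

## 2. Skew products over an attractor: question and theorems

**Definition (basic sets, attractors).** A *basic set* $X$ is a compact, invariant, hyperbolic, locally maximal set of a diffeomorphism $f$ of a manifold $M$ on which $f$ is transitive. It is an *attractor* if it has a neighborhood $\mathcal U$ with $f(\overline{\mathcal U})\subset\mathcal U$ and $X=\bigcap_{n\ge0}f^n\mathcal U$. A map is *transitive* if it has a dense orbit; orbit means forward orbit, and for the skew products below a dense two-sided orbit would give the same notion (see (TT) in Section 4).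

For instance, the automorphism of the torus $\mathbb T^2$ given by $\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$ has $X=M=\mathcal U=\mathbb T^2$ as an attractor. We always assume $X$ infinite, that is, not a single periodic orbit.

**Definition (cocycles, extensions).** Fix $\alpha\in(0,1)$. A *cocycle* is a $C^\alpha$ map $\beta:X\to G$. Its extension is
$$f_\beta:X\times G\to X\times G,\qquad f_\beta(x,h)=(fx,\beta(x)h).$$
It is *stably transitive* if $\beta$ is in the $C^\alpha$-interior of $\mathcal T=\{\beta':f_{\beta'}\text{ is transitive}\}$.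

For $n\ge0$ put $\beta_n(x)=\beta(f^{n-1}x)\cdots\beta(x)$ and $\beta_{-n}(x)=\beta_n(f^{-n}x)^{-1}$. Then $f_\beta^n(x,h)=(f^nx,\beta_n(x)h)$ for all $n\in\mathbb Z$.

The question, posed in "Stable Transitivity Of Certain Noncompact Extensions Of Hyperbolic Systems" (https://math-ianmelbourne.github.io/papers/MNT.pdf), is: given an infinite hyperbolic attractor $X$, does it have a stably transitive $SE(3)$-extension, or more generally a stably transitive $SE(n)$-extension for $n\ge3$ odd? The answer is yes.

To state it generally, let $V_0=V^K=\{v:Av=v\ \forall A\in K\}$, let $P_0$ be the orthogonal projection onto $V_0$, and let $\pi:G\to K$ be the projection. Since $P_0A=P_0$ for $A\in K$, formula (1) shows that $g\mapsto P_0v_g$ is a homomorphism $G\to V_0$, and that $P_0u_g=P_0v_g$. Let $\Lambda$ be the set of cocycles satisfying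

> (S) for every $\xi\in V_0\setminus\{0\}$ there is a periodic point $q$, of period $N$, with $\langle\xi,P_0v_{\beta_N(q)}\rangle<0$.

If $V_0=0$, condition (S) is empty and $\Lambda$ is the set of all cocycles. This is the case for $SE(n)$, $n\ge2$, because $SO(n)$ fixes no nonzero vector. At the other extreme, for $G=V=\mathbb R$ with trivial $K$, (S) says that some periodic orbit has negative total $\sum\beta$ and some other has positive total.

**Theorem 1.** If $X$ is an infinite hyperbolic attractor and $V^K=0$ (for example $G=SE(n)$, $n\ge2$), then $\mathcal T$ contains a $C^\alpha$-open and dense set of cocycles. In particular stably transitive extensions exist.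

**Theorem 2.** Let $X$ be an infinite hyperbolic attractor and $G=K\ltimes V$ arbitrary as above. Then $\Lambda$ is open and nonempty, $\mathcal T\subset\Lambda$, and $\mathcal T$ contains an open dense subset of $\Lambda$.

**Theorem 3.** Let $X$ be any infinite basic set, attractor or not. If $\beta\in\Lambda$ and the compact extension $f_{\pi\circ\beta}:X\times K\to X\times K$ is transitive, then the points of $X\times G$ that are both forward and backward recurrent under $f_\beta$ are dense.

Here $z$ is forward recurrent if $f_\beta^{n_l}z\to z$ for some $n_l\to+\infty$, and backward recurrent if $f_\beta^{-n_l}z\to z$ for some $n_l\to+\infty$.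

**Conventions on metrics.** $d$ denotes the distance on $X$ and also the left-invariant Riemannian distance on $G$. The latter is complete, so closed balls in $G$ are compact. Embed $G$ as a closed subgroup of a matrix group, by a faithful representation of $K$ together with $\left(\begin{smallmatrix}A&v\\0&1\end{smallmatrix}\right)$. On compact subsets of $G$, $d$ and the matrix norm distance are bi-Lipschitz equivalent. The $C^\alpha$ topology is that of the norm $\|\cdot\|_\infty+\text{Höl}_\alpha$ on matrix-valued functions. Two facts are used: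

* (T1) If $\beta_j\to\beta$, then $\beta_j\to\beta$ uniformly and the Hölder constants with respect to $d$ are uniformly bounded.
* (T2) If $\psi_1,\dots,\psi_D$ are fixed Lipschitz functions on $X$ and $\xi_i\to0$ in the Lie algebra $\mathfrak g$, then $\beta\exp(\sum\psi_i\xi_i)\to\beta$. Indeed the $C^\alpha$ matrix functions form a Banach algebra, and the power series gives $\|\beta(\exp(\sum\psi_i\xi_i)-1)\|\le\|\beta\|\,(e^{\|\sum\psi_i\xi_i\|}-1)$.

## 3. Small cases: drifts, screws, and the odd dimensions

**Translations.** Let $K$ be trivial and $G=\mathbb R$. If $\beta>0$ on $X$, the fibre coordinate increases along every orbit, and this survives perturbation. The same happens whenever $V_0\ne0$: if $\langle\xi,P_0v_\beta\rangle>0$ on $X$ for some $\xi\in V_0$, then $\langle\xi,P_0v_h\rangle$ increases along orbits, so no forward image of $\{\langle\xi,P_0v_h\rangle>0\}$ meets $\{\langle\xi,P_0v_h\rangle<0\}$ and $f_\beta$ is not transitive (this uses (TT) below). These cocycles form a nonempty open set, by compactness of $X$. So the hypothesis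 $V^K=0$ in Theorem 1 cannot be dropped. Also "open and dense" cannot be replaced by "all" if $G\neq\{e\}$: $\beta\equiv e$ is not transitive.

**One rigid motion.** Let $\beta\equiv g=(A,v)\in SE(n)$. If $A$ has no eigenvalue $1$, solve $c=Ac+v$; the function $(x,h)\mapsto|v_h-c|$ is invariant, so $f_\beta$ is not transitive. If $n=3$, $A\ne1$ and $v$ has nonzero component along the axis of $A$, then $g$ is a screw motion and $\langle v_h,\text{axis}\rangle$ changes by the same nonzero constant at each step; again there is no transitivity. Mixing of different motions is needed.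

**Recurrence at a periodic point.** To find recurrent points one might first look over a periodic point $q$ of period $N$. Let $g=\beta_N(q)=(A,v)$; over $q$ we have $f_\beta^{\ell N}(q,h)=(q,g^\ell h)$. If $A$ has no eigenvalue $1$ and $c=Ac+v$, then $(1,-c)(A,v)(1,c)=(A,-c+v+Ac)=(A,0)$. So $g$ lies in a compact group, its powers return to every neighborhood of $e$ at arbitrarily large positive and negative times, and all points of $\{q\}\times G$ are recurrent. For $n$ even this is available as soon as $A$ avoids the eigenvalue $1$. For $n$ odd it stops here, because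
$$\det(A-1)=\det(A^{T})\det(A-1)=\det(1-A^T)=\det(1-A)=(-1)^n\det(A-1),$$
so every $A\in SO(n)$ has eigenvalue $1$. Let $P$ be the orthogonal projection onto $\ker(A-1)$. Then $PA=P$ and $v_{g^\ell}=\sum_{i<\ell}A^iv$ give $Pv_{g^\ell}=\ell Pv$. If $Pv\neq0$, the fibre part runs off to infinity and no point of $\{q\}\times G$ is recurrent. In $SE(3)$ with $A\ne1$ this is stable under perturbation, since the axis of $A$ depends continuously on $A$.

**How switching helps.** Suppose for a moment that $X$ is a horseshoe coded by the full shift, and $\beta(x)=g_{x_0}$ depends only on the zeroth symbol. Then $\beta_k(x)=g_{x_{k-1}}\cdots g_{x_0}$ is an arbitrary word in the $g$'s. If the $g$'s include the four translations of the example in Section 1, Lemma 1 with $a_k=b_k=e$ tells us which symbol $x_k$ to write next so that the product stays bounded, although each $g$ alone drifts. For a general Hölder cocycle three things must be supplied: a gluing lemma with errors of the right form (Section 7), a finite set $\Sigma$ satisfying (3) (Section 8), and the passage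 from recurrence to transitivity (Sections 5 and 6).

## 4. Hyperbolic facts, topological transitivity, holonomies

**Textbook facts** (for example Bowen's *Equilibrium states…*, or Katok–Hasselblatt). Let $W^s_\eta(x)=\{y\in X:d(f^nx,f^ny)\le\eta\ \forall n\ge0\}$, and define $W^u_\eta(x)$ likewise with $f^{-1}$. For small $\eta$ there are $C_0\ge1$, $\lambda<1$, $0<\delta_0<\eta$ such that:

* (H1) $d(f^nx,f^ny)\le C_0\lambda^nd(x,y)$ for $y\in W^s_\eta(x)$, $n\ge0$; likewise for $W^u_\eta$ and $f^{-n}$.
* (H2) If $x,y\in X$ and $d(x,y)<\delta_0$, then $W^s_\eta(x)\cap W^u_\eta(y)$ is a single point $[x,y]\in X$, continuous in $(x,y)$, with $[x,x]=x$. Hence for $d(x,y)<\delta_0$: $[x,y]=y$ if $y\in W^s_\eta(x)$, and $[x,y]=x$ if $x\in W^u_\eta(y)$. By uniform continuity near the diagonal, $d([x,y],x)$ and $d([x,y],y)$ are uniformly small when $d(x,y)$ is.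
* (H3) Periodic points are dense. An isolated point of $X$ would be periodic and would lie on the dense orbit, making $X$ finite; so $X$ is perfect. There are infinitely many periodic orbits, since finitely many form a finite set, which is not dense in an infinite $X$.
* (H4) Let $X$ be an attractor and $\eta$ so small that the $\eta$-neighborhood of $X$ lies in $\mathcal U$. If $y\in M$ and $d(f^{-n}y,f^{-n}x)\le\eta$ for all $n\ge0$, then $f^{-n}y\in\mathcal U$ for all $n\geq 0$, so $y\in\bigcap f^n\mathcal U=X$. Thus $W^u_\eta(x)$ is the full local unstable set in $M$. By the stable manifold theorem it lies in an embedded disc through $x$ and contains a neighborhood of $x$ in that disc. So points of $W^u_\eta(x)$ close to $x$ can be joined to $x$ by an arc in $W^u_\eta(x)$ close to $x$.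

In the full shift, $W^s$ fixes the future, $W^u$ fixes the past, and $[x,y]$ has the future of $x$ and the past of $y$.

**Topological transitivity.** A homeomorphism $F$ of a perfect Hausdorff space with a dense (even two-sided) orbit satisfies:

> (TT) for nonempty open $U,W$ there are arbitrarily large $n>0$ with $F^nU\cap W\neq\emptyset$.

*Proof.* In a perfect Hausdorff space a nonempty open set minus finitely many points is open and nonempty, so the dense orbit meets each nonempty open $W'$ at infinitely many times. Differences of these times are arbitrarily large, so $F^mW'\cap W'\ne\emptyset$ for arbitrarily large $m$. The dense orbit meets both $U$ and $W$, so $W'=F^kU\cap W\neq\emptyset$ for some $k\in\mathbb Z$. If $w,F^mw\in W'$, then $F^{-k}w\in U$ and $F^{m+k}(F^{-k}w)=F^mw\in W$. $\square$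

We use (TT) on $X$, $X\times K$ and $X\times G$, all perfect because $X$ is. Conversely, on a second countable Baire space with countable basis $(U_i)$, (TT) makes $\bigcap_{i,m}\bigcup_{n\ge m}F^{-n}U_i$ residual; its points have forward orbits visiting every nonempty open set infinitely often.

**Holonomies.** The purpose here is to compare fibres over points of the same stable or unstable set. In a left-invariant metric, $\theta\mapsto g^{-1}\theta g$ stretches lengths of curves by at most $\|\mathrm{Ad}(g^{-1})\|$, so $d(g^{-1}\theta g,e)\le\|\mathrm{Ad}(g^{-1})\|\,d(\theta,e)$. In $K\ltimes V$ we have $\mathrm{Ad}(1,v)(Z,w)=(Z,w-Zv)$: differentiate $(1,v)(e^{tZ},tw)(1,-v)=(e^{tZ},v+tw-e^{tZ}v)$ at $t=0$, up to terms of second order in $t$. As $g=(1,v_g)(A_g,0)$ and $K$ is compact, $\|\mathrm{Ad}(g^{\pm1})\|\le C(1+|v_g|)$. By (1), $|v_{\beta_n(x)}|\le n\max|v_\beta|$. So conjugating by $\beta_n$ costs only a factor linear in $n$, which loses against $\lambda^{n\alpha}$.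

Let $y\in W^s_\eta(x)$ and $g_n=\beta_n(y)^{-1}\beta_n(x)$. With $\theta_n=\beta(f^ny)^{-1}\beta(f^nx)$ we have $g_n^{-1}g_{n+1}=\beta_n(x)^{-1}\theta_n\beta_n(x)$, and $d(\theta_n,e)=d(\beta(f^nx),\beta(f^ny))$ by left invariance. With $L$ the Hölder constant of $\beta$,
$$d(g_n,g_{n+1})\le C(1+n\max|v_\beta|)\,L\,(C_0\lambda^nd(x,y))^\alpha. \tag{5}$$
So $H^s_{x\to y}=\lim_n\beta_n(y)^{-1}\beta_n(x)$ exists. Apply this to $f^{-1}$ and the cocycle $\beta_{-1}(x)=\beta(f^{-1}x)^{-1}$ (Hölder, as inversion is Lipschitz on compact sets), whose $n$-fold product is $\beta_{-n}(x)$: for $y\in W^u_\eta(x)$ the limit $H^u_{x\to y}=\lim_n\beta_{-n}(y)^{-1}\beta_{-n}(x)$ exists. For $G=\mathbb R$, $H^s_{x\to y}=\sum_{j\ge0}(\beta(f^jx)-\beta(f^jy))$.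

**Lemma 2.** For $*\in\{s,u\}$:

* (h1) $d(H^*_{x\to y},e)\le C_\beta\,d(x,y)^\alpha$.
* (h2) $H^*_{x\to y}$ is continuous in $(x,y)$ on $\{y\in W^*_\eta(x)\}$. If $\beta_j\to\beta$ in $C^\alpha$, the holonomies of $\beta_j$ converge to those of $\beta$, uniformly in $(x,y)$.
* (h3) $H^*_{x\to x}=e$, $H^*_{y\to x}=(H^*_{x\to y})^{-1}$, and for $n\ge0$: $\beta_n(y)H^*_{x\to y}=H^*_{f^nx\to f^ny}\beta_n(x)$, where for $*=u$ we require $f^ny\in W^u_\eta(f^nx)$.
* (h4) If $z=(x,h)$ and $w=(y,H^s_{x\to y}h)$, then $d(f_\beta^nz,f_\beta^nw)\to0$ as $n\to+\infty$; likewise with $u$ as $n\to-\infty$.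

*Proof.* (h1): sum (5) over $n\geq 0$, starting from $g_0=e$. (h2): by (5) and (T1) the limits are uniform in $(x,y)$ and in $j$; each finite stage is continuous in $(x,y)$ and converges uniformly as $j\to\infty$. (h3): the first two identities are clear. For $*=s$, $\beta_{n+m}(y)=\beta_m(f^ny)\beta_n(y)$ gives $\beta_n(y)\beta_{n+m}(y)^{-1}\beta_{n+m}(x)=\beta_m(f^ny)^{-1}\beta_m(f^nx)\beta_n(x)$; let $m\to\infty$. For $*=u$, $\beta_{-m}(y)=\beta_{-m-n}(f^ny)\beta_n(y)$ gives $\beta_n(y)\beta_{-m}(y)^{-1}\beta_{-m}(x)=\beta_{-m-n}(f^ny)^{-1}\beta_{-m-n}(f^nx)\beta_n(x)$; let $m\to\infty$. (h4): the base distance tends to $0$ by (H1). By left invariance the fibre distance is $d(\beta_n(y)^{-1}\beta_n(x)h,\,H^s_{x\to y}h)\to0$. The case $u$ is the same for $f^{-1}$. $\square$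

**Definition ($s$- and $u$-related).** Points $z,w$ as in (h4) are *$s$-related* (resp. *$u$-related*) if moreover $d(x,y)<\delta_0$. By (h3) these are symmetric relations. If $\beta\equiv e$, the $s$-related points are $(x,h),(y,h)$ with $y\in W^s_\eta(x)$, $d(x,y)<\delta_0$.

## 5. Cycles of holonomies generate a dense group, for an open dense set of cocycles

In this section $X$ is an attractor. Walking around a quadrilateral of alternating unstable and stable sides based at $p$ gives an element of $G$. We want these elements to generate a dense subgroup, in a way that survives perturbation. A first try is to choose finitely many quadrilaterals whose elements generate a dense subgroup. This is not an open condition in general: in $\mathbb R$, the subgroup generated by $a,b\ne0$ is dense exactly when $a/b$ is irrational. The cure is to use arcs of quadrilaterals that shrink to the trivial one, which are available because unstable sets of an attractor contain arcs.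

Let $D=\dim G$, and fix a ball $B\ni0$ in $\mathfrak g$, centered at $0$, on which $\exp$ is a diffeomorphism onto an open set, with inverse $\log$.

**Definition (datum).** A *datum* consists of $p\in X$, $w\in W^s_\eta(p)$ and arcs $y_i:[0,1]\to W^u_\eta(p)$, $y_i(0)=p$, $1\le i\le D$, so close to $p$ that $d(y_i(t),w)<\delta_0$ and, with $z_i(t)=[y_i(t),w]$, all consecutive distances in $p,y_i(t),z_i(t),w,p$ are $<\delta_0$. Put
$$P_i(t)=P_i^\beta(t)=H^s_{w\to p}\,H^u_{z_i(t)\to w}\,H^s_{y_i(t)\to z_i(t)}\,H^u_{p\to y_i(t)},$$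
and let $\Gamma=\Gamma_\beta$ be the subgroup generated by all $P_i(t)$.

By (H2), $z_i(t)\in W^s_\eta(y_i(t))\cap W^u_\eta(w)$, so the holonomies are defined. $P_i$ is continuous by (h2). As $z_i(0)=[p,w]=w$, we get $P_i(0)=H^s_{w\to p}H^s_{p\to w}=e$. For $\beta\equiv e$, $\Gamma=\{e\}$.

Let $\mathcal A$ be the set of cocycles $\beta$ that admit a datum with $P_i(t)\in\exp B$ for all $i,t$ and with $\log P_1(1),\dots,\log P_D(1)$ a basis of $\mathfrak g$.

**Lemma 3.** If $\beta\in\mathcal A$, then $\overline\Gamma=G$ for the corresponding datum.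

*Proof.* $H=\overline\Gamma$ is a closed, hence embedded Lie, subgroup. Let $\mathfrak h$ be its Lie algebra and $I=\{t\in[0,1]:\log P_i(t)\in\mathfrak h\}$. $I$ is closed and contains $0$. We show it is open. Let $t_0\in I$ and $Z_0=\log P_i(t_0)\in\mathfrak h\cap B$. The smooth map $Z'\mapsto\exp(-Z_0)\exp(Z')$ from $\mathfrak h\cap B$ to $H$ has injective differential at $Z_0$, as $d\exp$ is invertible on $B$, and $\dim\mathfrak h=\dim H$. So it maps neighborhoods of $Z_0$ in $\mathfrak h$ onto neighborhoods of $e$ in $H$. For $t$ near $t_0$ the element $\exp(-Z_0)P_i(t)\in H$ is near $e$, so $P_i(t)=\exp Z'$ with $Z'\in\mathfrak h\cap B$, which means $\log P_i(t)=Z'\in\mathfrak h$.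

Hence $I=[0,1]$, and $\log P_i(1)\in\mathfrak h$ for every $i$. These span $\mathfrak g$, so $\mathfrak h=\mathfrak g$, and $H=G$ since $G$ is connected. $\square$

**Proposition 4.** $\mathcal A$ is $C^\alpha$-open and dense.

*Proof.* **Openness.** For a fixed datum, $P_i^\beta(t)$ depends continuously on $\beta$, uniformly in $t$, by (h2). Both conditions in the definition of $\mathcal A$ are therefore open.

For density let $\beta^0$ be any cocycle.

**Step 1: corners with controlled pasts and futures.** This step lets us perturb one corner without disturbing the others. By (H3) choose $p,r,q_1,\dots,q_D$ on pairwise distinct periodic orbits $O(p),O(r),O(q_i)$.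

*Arbitrarily close to $p$ there are $y\in W^u_\eta(p)$ with $f^ny\to O(q_i)$ as $n\to+\infty$.* By (TT) take $x$ close to $p$ and $n\ge0$ with $f^nx$ close to $q_i$. Let $v=[q_i,f^nx]$. As $v\in W^u_\eta(f^nx)$, $f^{-n}v$ is close to $x$ by (H1), hence to $p$. Put $y=[f^{-n}v,p]$. It is close to $p$, lies in $W^u_\eta(p)$, and is forward asymptotic to $f^{-n}v$; the forward orbit of the latter is asymptotic to $O(q_i)$ as $v\in W^s_\eta(q_i)$.

*Arbitrarily close to $p$ there are $w\in W^s_\eta(p)$ with $f^{-n}w\to O(r)$.* By (TT) take $x$ close to $p$ with $f^{-n}x$ close to $r$. Let $v=[f^{-n}x,r]$; then $f^nv$ is close to $x$ by (H1), hence to $p$. Put $w=[p,f^nv]\in W^s_\eta(p)\cap W^u_\eta(f^nv)$. It is close to $p$ and backward asymptotic to $f^nv$, hence to $O(r)$.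

Choose such a $w$ and such $y_i$ with $f^ny_i\to O(q_i)$, so close to $p$, with arcs $y_i(\cdot)$ from $p$ to $y_i=y_i(1)$ given by (H4), that we have a datum and $P_i^{\beta^0}(t)\in\exp B$ for all $t$ (by (h1)).

**Step 2: the corner $z_i=z_i(1)$ is isolated from all the other orbits.** Since $z_i\in W^s_\eta(y_i)\cap W^u_\eta(w)$, we have $f^nz_i\to O(q_i)$ and $f^{-n}z_i\to O(r)$. Hence:

* $z_i$ is not periodic, because its $\alpha$- and $\omega$-limits differ; in particular it is not in the orbit of $p$.
* $z_i$ is not in the orbit of any $y_j$: these have $\alpha$-limit $O(p)\ne O(r)$.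
* $z_i$ is not in the orbit of $w$: its $\omega$-limit is $O(p)\neq O(q_i)$.
* $z_i$ is not in the orbit of $z_j$, $j\ne i$: its $\omega$-limit is $O(q_j)$.

The orbits of $p,w,y_j,z_j$ accumulate only on $O(p),O(r),O(q_j)$, which do not contain $z_i$. Also $f^nz_i\ne z_i$ for $n\ne0$. So there is a ball $B_i$ around $z_i$ containing no point of these orbits ($1\le j\le D$) except $z_i$ itself, and we may take the $B_i$ disjoint.

**Step 3: perturb.** We move each $P_i(1)$ independently. Let $\psi_i:X\to[0,1]$ be Lipschitz, supported in $B_i$, with $\psi_i(z_i)=1$, and let $\beta=\beta^0\exp(\sum\psi_i\xi_i)$ with small $\xi_i\in\mathfrak g$. The $\psi_i$ are fixed and only the $\xi_i$ shrink, so $\beta\to\beta^0$ by (T2). The stable holonomies in $P_i(1)$ involve values of the cocycle at times $\ge0$ along the orbits of the corners; the unstable ones involve values at times $<0$. So the only value entering $P_i(1)$ that changes is $\beta(z_i)=\beta^0(z_i)\exp(\xi_i)$, and it enters exactly once, through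
$$H^s_{y_i\to z_i}=\beta(z_i)^{-1}H^s_{fy_i\to fz_i}\beta(y_i)$$
(from (h3)). Therefore
$$P_i^\beta(1)=S_i\exp(-\xi_i)S_i^{-1}P_i^{\beta^0}(1),\qquad S_i=H^s_{w\to p}H^u_{z_i\to w}\ \text{(unchanged)}.$$
As $(\xi_1,\dots,\xi_D)$ ranges over a neighborhood of $0$ in $\mathfrak g^D$, $(\log P_i^\beta(1))_i$ ranges over a neighborhood of $(\log P_i^{\beta^0}(1))_i$. Bases are dense in $\mathfrak g^D$, so arbitrarily small $\xi$ give a basis. For small $\xi$ we still have $P_i^\beta(t)\in\exp B$ for all $t$, by (T2) and (h2). So elements of $\mathcal A$ lie arbitrarily close to $\beta^0$. $\square$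

The attractor hypothesis is used only here, through the arcs in $W^u_\eta(p)\subset X$.

## 6. Dense recurrence plus a dense cycle group gives transitivity

**Proposition 5.** Suppose the points of $X\times G$ that are both forward and backward $f_\beta$-recurrent are dense, and $\overline\Gamma=G$ for some datum. Then $f_\beta$ is transitive, with a dense forward orbit.

*Proof.* Let $U\neq\emptyset$ be open, $O=\bigcup_{n\ge0}f_\beta^nU$, $Y=\overline O$. Then $O$ is open, $f_\beta O\subset O$ and $f_\beta Y\subset Y$. We show $Y=X\times G$. "Recurrent" means recurrent in both directions.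

**Step 1: $Y$ is closed under $s$-relation.** Let $z=(x,h)\in Y$ and let $w=(y,k)$ be $s$-related to $z$; take $O\ni z_j=(x_j,h_j)\to z$. For large $j$ put $y_j=[x_j,y]\to[x,y]=y$, $k_j=H^s_{x_j\to y_j}h_j\to k$ and $w_j=(y_j,k_j)\to w$. Fix $j$ so large that $d(x_j,y_j)<\delta_0$. Take recurrent $w'=(y',k')$ close to $w_j$ and put $x'=[y',x_j]$, $h'=H^s_{y'\to x'}k'$, $z'=(x',h')$. As $w'\to w_j$, we have $x'\to[y_j,x_j]=x_j$ (because $x_j\in W^s_\eta(y_j)$) and $h'\to H^s_{y_j\to x_j}k_j=h_j$. So $z'\in O$ once $w'$ is close to $w_j$. Let $f_\beta^{n_l}w'\to w'$ with $n_l\to+\infty$. By (h4), $f_\beta^{n_l}z'\to w'$, and $f_\beta^{n_l}z'\in O$. So $w'\in Y$. Letting $w'\to w_j$ and then $j\to\infty$, $w\in Y$.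

**Step 2: $Y$ is closed under $u$-relation.** Here backward recurrence is used. Let $w=(y,k)$ be $u$-related to $z=(x,h)\in Y$, and $O\ni z_j=(x_j,h_j)\to z$. The points $w_j$ over $[y,x_j]\in W^u_\eta(x_j)$ obtained from $z_j$ by $H^u$ converge to $w$, since $[y,x]=y$. For recurrent $z'=(x',h')\in O$ close to $z_j$, let $w'$ be the $u$-holonomy image of $z'$ over $[y,x']$; it is close to $w_j$. If $f_\beta^{-n_l}z'\to z'$, $n_l\to+\infty$, then $f_\beta^{-n_l}w'\to z'\in O$ by (h4). As $O$ is open, $f_\beta^{-n_l}w'\in O$ for large $l$, so $w'\in f_\beta^{n_l}O\subset O$. Letting $z'\to z_j$ gives $w_j\in Y$, and then $w\in Y$.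

**Step 3: $Y$ meets $\{p\}\times G$.** Let $U\supset V_1\times\{h\}$ with $V_1\ne\emptyset$ open in $X$, and fix a point of $V_1$. By (TT) there are $x$ as close to it as we like and $n\ge0$ with $f^nx$ as close to $p$ as we like. Then $\tilde x=f^{-n}[p,f^nx]$ is close to $x$ by (H1), so $\tilde x\in V_1$, and $f^n\tilde x=[p,f^nx]\in W^s_\eta(p)$ is close to $p$. So $f^n_\beta(\tilde x,h)\in O$ is $s$-related to a point of $\{p\}\times G$, which lies in $Y$ by Step 1.

**Step 4: $\{p\}\times G\subset Y$.** The set $Q=\{h:(p,h)\in Y\}$ is closed and nonempty. Following $p\to y_i(t)\to z_i(t)\to w\to p$ in both directions, Steps 1 and 2 give $P_i(t)^{\pm1}Q\subset Q$. So $\Gamma Q\subset Q$, and for $h\in Q$, $G=\overline\Gamma h=\overline{\Gamma h}\subset Q$.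

**Step 5: $Y=X\times G$.** By Step 2 every $(y,k)$ with $y\in W^u_\eta(p)\cap B(p,\delta_0)$ is in $Y$, being $u$-related to $(p,H^u_{y\to p}k)$. As $f_\beta Y\subset Y$, we get $f^n(W^u_\eta(p)\cap B(p,\delta_0))\times G\subset Y$ for $n\ge0$. The base sets have dense union: for $V_2\subset X$ open and nonempty, (TT) gives $x$ very near $p$ with $f^nx$ near a fixed point of $V_2$. Put $y=[x,p]\in W^u_\eta(p)$, which is near $p$. As $y\in W^s_\eta(x)$, $d(f^ny,f^nx)\le C_0d(x,y)$ is small, so $f^ny\in V_2$.

So $\bigcup_{n\ge0}f_\beta^nU$ is dense for every nonempty open $U$. Hence each $\bigcup_{n\ge0}f_\beta^{-n}U_i$, for a countable basis $(U_i)$ of $X\times G$, is open and dense, and Baire's theorem gives a dense forward orbit. $\square$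

**Corollary 6.** If $\beta\in\mathcal A$, then $f_\theta$ with $\theta=\pi\circ\beta$ is transitive on $X\times K$.

*Proof.* Let $m$ be a convex combination, with positive weights, of the uniform measures on the orbits of a countable dense set of periodic points. It is an $f$-invariant probability of full support. Then $m\times\mathrm{Haar}$ is finite, $f_\theta$-invariant and of full support, so by Poincaré recurrence the points recurrent in both directions are dense. The holonomies of $\theta$ are the $\pi$-images of those of $\beta$, so for the same datum the group of $\theta$ is $\pi(\Gamma)$, which is dense in $K$ by Lemma 3. Apply Proposition 5 with $K$ in place of $G$ (the case $V=0$). $\square$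

Compactness of $K$ entered exactly once: Haar measure is finite. On $X\times G$ with $V\ne0$ the invariant measure $m\times\mathrm{Haar}$ is infinite and Poincaré recurrence does not apply. Theorem 3 replaces it, and its proof occupies Sections 7–9.

## 7. Gluing orbit segments, with errors where Lemma 1 allows them

From here to the end of Section 9, $X$ is any infinite basic set. We glue orbit pieces $(x_k,n_k)$ (start $x_k$, length $n_k$) whose end is close to the next start. In the full shift this is concatenation of words. The points $x^{(k+1)}$ below follow the pieces number $0,\dots,k$; each is obtained from the previous one by replacing its future after time $N_k$ by that of $x_k$.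

**Lemma 7.** Given $\beta$, $\varepsilon>0$ and $\rho>0$ there are $\delta>0$, $\nu\ge1$ such that the following holds. Let $(x_k,n_k)$, $k=0,1,\dots$ (finitely or infinitely many), satisfy $n_k\ge\nu$ and $d(f^{n_k}x_k,x_{k+1})<\delta$. Put $N_0=0$, $N_{k+1}=N_k+n_k$, $x^{(1)}=x_0$ and $x^{(k+1)}=f^{-N_k}[x_k,f^{N_k}x^{(k)}]$ for $k\ge1$. These are well defined, and:

1. $d(f^{N_i+j}x^{(k)},f^jx_i)<\rho$ for $0\le i<k$, $0\le j\le n_i$.
2. For $k\ge1$: $\beta_{N_{k+1}}(x^{(k+1)})=a_k\,\beta_{n_k}(x_k)\,b_k\;\beta_{N_k}(x^{(k)})\;b'_k$ with $a_k,b_k,b'_k\in N_\varepsilon$ and $d(b'_k,e)\le C\lambda^{\alpha N_k}$, $C$ independent of the sequence.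
3. If the sequence is infinite, then $x^{(k)}\to x\in X$ and $\beta_{N_k}(x)\in Q\,\beta_{N_k}(x^{(k)})\,Q$ with a compact $Q\subset G$ depending only on $\beta$.

If the lemma holds for $(\delta,\nu)$, it holds for smaller $\delta$ with the same $\nu$, since the hypothesis becomes stronger.

*Proof.* **Choice of constants.** Choose $\delta_3>0$ with $2C_0\delta_3/(1-\lambda)<\min(\rho,\eta)$ and such that $H^s_{x\to y},H^u_{x\to y}\in N_{\varepsilon/2}$ whenever defined and $d(x,y)\le C_0\delta_3$ (possible by (h1)). Choose $\delta\le\delta_3$ with $2\delta<\delta_0$ such that $d(x,y)<2\delta$ implies that $[x,y]$ is $\delta_3$-close to $x$ and to $y$. Choose $\nu\ge1$ with $C_0\lambda^\nu\delta_3<\delta$.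

**The construction does not break down.** Put $e_k=f^{N_k}x^{(k)}$. We show inductively that $d(e_k,f^{n_{k-1}}x_{k-1})<\delta$. For $k=1$ the two points are equal. Given this for $k$, $d(e_k,x_k)<2\delta$, so $t_k=[x_k,e_k]$ is defined and $\delta_3$-close to $x_k$ and to $e_k$. Now $f^{N_k}x^{(k+1)}=t_k$ and $e_{k+1}=f^{n_k}t_k$. As $t_k\in W^s_\eta(x_k)$, $d(e_{k+1},f^{n_k}x_k)\le C_0\lambda^{n_k}\delta_3<\delta$. As $t_k\in W^u_\eta(e_k)$,
$$d(f^jx^{(k+1)},f^jx^{(k)})\le C_0\lambda^{N_k-j}\delta_3\quad\text{for all integers }j\le N_k\text{, negative ones included}. \tag{6}$$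

**Item 1.** First, $f^{N_i+j}x^{(i+1)}$ is $C_0\delta_3$-close to $f^jx_i$ for $0\le j\le n_i$: for $i\ge1$ it equals $f^jt_i$ with $t_i\in W^s_\eta(x_i)$, and for $i=0$ the two points coincide. Since $N_i+j\le N_{i+1}$, by (6) the later changes add at most $\sum_{l\ge i+1}C_0\lambda^{N_l-N_{i+1}}\delta_3\le C_0\delta_3/(1-\lambda)$. The total is at most $2C_0\delta_3/(1-\lambda)<\rho$.

**Item 2.** We have $\beta_{N_{k+1}}(x^{(k+1)})=\beta_{n_k}(t_k)\beta_{N_k}(x^{(k+1)})$. Since $t_k\in W^u_\eta(e_k)$, also $x^{(k+1)}\in W^u_\eta(x^{(k)})$, and (h3) gives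
$$\beta_{N_k}(x^{(k+1)})=H^u_{e_k\to t_k}\,\beta_{N_k}(x^{(k)})\,H^u_{x^{(k+1)}\to x^{(k)}},\qquad \beta_{n_k}(t_k)=H^s_{f^{n_k}x_k\to e_{k+1}}\,\beta_{n_k}(x_k)\,H^s_{t_k\to x_k}.$$
Take
$$a_k=H^s_{f^{n_k}x_k\to e_{k+1}},\qquad b_k=H^s_{t_k\to x_k}H^u_{e_k\to t_k},\qquad b_k'=H^u_{x^{(k+1)}\to x^{(k)}}.$$
All distances involved are at most $C_0\delta_3$, so $a_k,b'_k\in N_{\varepsilon/2}$ and $b_k\in N_{\varepsilon/2}N_{\varepsilon/2}\subset N_\varepsilon$. The bound on $d(b_k',e)$ follows from (6) with $j=0$ and (h1).

**Item 3.** By (6) with $j=0$, and $N_k\ge k$, the sequence $x^{(k)}$ is Cauchy. Summing (6) over the indices $l\ge k$ at the time $N_k-m$, $d(f^{N_k-m}x,f^{-m}e_k)\le C_0\delta_3\lambda^m/(1-\lambda)\le\eta$ for $m\ge0$. So $f^{N_k}x\in W^u_\eta(e_k)$ and $x\in W^u_\eta(x^{(k)})$, and by (h3)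
$$\beta_{N_k}(x)=H^u_{e_k\to f^{N_k}x}\,\beta_{N_k}(x^{(k)})\,H^u_{x\to x^{(k)}}.$$
By (h1) all unstable holonomies lie in the closed ball of radius $C_\beta(\operatorname{diam}X)^\alpha$ around $e$, which is compact. $\square$

Note what each error depends on: $a_k$ and $b_k$ depend on the pieces $0,\dots,k$, so when we choose piece $k$ we do not control them. Lemma 1 was formulated for this situation. The factors $b'_k$ pile up on the right, but summably.

## 8. Bounded directions, and segments that push back

Assume $\beta\in\Lambda$ and $f_\theta$ transitive on $X\times K$, $\theta=\pi\circ\beta$. We look for a finite $\Sigma$ as in (3), made of orbit segments that can be glued in any order. It cannot always exist for $F=V$: if $\beta$ takes values in $K$, all $u$'s vanish. In that case nothing needs steering either. So we first split off the directions in which everything is bounded.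

**Definition (segments, bounded subspaces).** Fix $p\in X$. A *$\delta$-segment* is $\sigma=(x,n)$, $n\ge1$, with $d(x,p)<\delta$ and $d(f^nx,p)<\delta$; write $\beta_\sigma=\beta_n(x)$ and $A_\sigma,u_\sigma$ for its components. A $K$-invariant subspace $E\subset V$ is *$\delta$-bounded* if $\{P_Eu_\sigma:\sigma\text{ a }\delta\text{-segment}\}$ is bounded.

For $SE(n)$, $n\ge2$, the action of $SO(n)$ on $\mathbb R^n$ is irreducible, so $E$ can only be $0$ or $\mathbb R^n$. If $\beta$ has values in $K$, then $V$ is $\delta$-bounded for every $\delta$.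

Requiring in addition $n\ge\nu$ does not change the notion, because $|u_\sigma|\le n\max|v_\beta|$. The sum of two $\delta$-bounded subspaces is $\delta$-bounded: $(P_{E_1},P_{E_2})$ is injective on $E_1+E_2$ (a vector of $E_1+E_2$ orthogonal to $E_1$ and to $E_2$ is $0$), and $P_{E_i}P_{E_1+E_2}=P_{E_i}$. So there is a largest $\delta$-bounded subspace $E_\delta$. When $\delta$ decreases there are fewer segments, so $E_\delta$ grows; by dimension there is $\delta^*>0$ with $E_\delta=E$ constant for $0<\delta\le\delta^*$. Let $F=E^\perp$, which is $K$-invariant.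

**Choice of $\varepsilon$** (depending on $K$ and $V$ only). Let $\mathcal F$ be the span of the functions $k\mapsto\langle k\xi,u\rangle$ on $K$, $\xi,u\in V$; it is finite dimensional. Let $\mathcal F_0\subset\mathcal F$ be the functions with zero Haar mean. A nonzero $\psi\in\mathcal F_0$ has $\min\psi<0$. By compactness of the unit sphere of $(\mathcal F_0,\|\cdot\|_\infty)$ there is $c>0$ with $\min\psi\le-c\|\psi\|_\infty$ on $\mathcal F_0$. The sphere is compact in $C(K)$, hence equicontinuous, so there is $\varepsilon\in(0,\frac12]$ with $|\psi(k)-\psi(k')|\le\frac c2\|\psi\|_\infty$ for $\psi\in\mathcal F_0$ and $d_K(k,k')\le4\varepsilon$. Comparing the minimum point with a nearby $k_i$,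
$$\min_i\psi(k_i)\le-\tfrac c2\|\psi\|_\infty\quad\text{for all }\psi\in\mathcal F_0\text{ and every finite }4\varepsilon\text{-dense set }\{k_i\}\subset K. \tag{7}$$

Why (7) is useful: a direction $\xi\in F$ is not bounded, so some segments have a large pairing with it, but possibly of the wrong sign. Running a segment $\kappa$ before $\sigma$ replaces $u_\sigma$ by roughly $A_\kappa^{-1}u_\sigma$ plus a bounded vector, by (1). If the $A_\kappa$ are nearly dense in $K$, (7) guarantees that some $\kappa$ makes the pairing negative and large, as long as the mean over $K$ does not interfere; the mean lives on $V_0$, and there (S) helps.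

**Lemma 8.** Let $0<\delta\le\delta^*$ and $\nu\ge1$. For every unit vector $\xi\in F$ there is a $\delta/2$-segment $\sigma=(x,n)$, $n\ge\nu$, with $\langle\gamma\xi,u_\sigma\rangle<-2$ for all $\gamma\in K_\varepsilon$.

*Proof.* Suppose not, for some unit $\xi\in F$: every $\delta/2$-segment $\sigma$ of length $\ge\nu$ has some $\gamma_\sigma\in K_\varepsilon$ with $\langle\gamma_\sigma\xi,u_\sigma\rangle\ge-2$. Apply Lemma 7 with $(\varepsilon,\delta/4)$ to get $(\delta'',\nu'')$, and put $\delta'=\min(\delta/4,\delta''/2)$, $\nu'=\max(\nu,\nu'')$.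

**Step 1: prefixes with nearly all rotations.** We find finitely many $\delta'$-segments $\kappa_1,\dots,\kappa_l$ of length $\ge\nu'$ with $\{A_{\kappa_i}\}$ $\varepsilon$-dense in $K$. Let $\{k^1,\dots,k^l\}$ be $\varepsilon/3$-dense in $K$. By (TT) for $f_\theta$ on $X\times K$ there are $n\ge\nu'$ and $(x,h)$ with $x,f^nx\in B(p,\delta')$, $d_K(h,1)<\varepsilon/3$, $d_K(\theta_n(x)h,k^i)<\varepsilon/3$. Then $d_K(\theta_n(x),k^i)<2\varepsilon/3$. Let $\kappa_i=(x,n)$.

**Step 2: a one-sided inequality for all segments.** Let $\sigma$ be any $\delta'$-segment of length $\ge\nu'$. Since $2\delta'\le\delta''$, Lemma 7 glues $\kappa_i$ and then $\sigma$. The result $\sigma_i$ has endpoints within $\delta/4+\delta'\le\delta/2$ of $p$, so it is a $\delta/2$-segment of length $\ge\nu$, and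
$$\beta_{\sigma_i}=(a\beta_\sigma b)\,\beta_{\kappa_i}\,b',\qquad a,b,b'\in N_\varepsilon .$$
Put $\gamma=A_b$, $\gamma'=A_{b'}$. By (1), $u_{\sigma_i}=(A_{\kappa_i}\gamma')^{-1}u_{a\beta_\sigma b}+\gamma'^{-1}u_{\kappa_i}+u_{b'}$, and with (2)
$$u_{\sigma_i}=\gamma'^{-1}A_{\kappa_i}^{-1}\gamma^{-1}u_\sigma+\text{error},\qquad|\text{error}|\le1+|u_{\kappa_i}|+\varepsilon\le2+\max_i|u_{\kappa_i}|.$$
Hence $\langle\gamma_{\sigma_i}\xi,u_{\sigma_i}\rangle\ge-2$ gives
$$\langle k_i\xi,u_\sigma\rangle\ge-C_1,\qquad k_i=\gamma A_{\kappa_i}\gamma'\gamma_{\sigma_i},\qquad C_1=4+\max_i|u_{\kappa_i}|,$$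
with $C_1$ independent of $\sigma$. By bi-invariance $d_K(k_i,A_{\kappa_i})\le3\varepsilon$, so $\{k_i\}$ is $4\varepsilon$-dense.

The function $\varphi(k)=\langle k\xi,u_\sigma\rangle$ has mean $\bar\varphi=\langle\xi_0,u_\sigma\rangle$ with $\xi_0=P_0\xi$, because averaging over $K$ is the projection $P_0$. Also $\varphi-\bar\varphi=\langle k(\xi-\xi_0),u_\sigma\rangle\in\mathcal F_0$. By (7),
$$-C_1\le\min_i\varphi(k_i)\le\langle\xi_0,u_\sigma\rangle-\tfrac c2\|\varphi-\bar\varphi\|_\infty\quad\text{for all }\delta'\text{-segments }\sigma\text{ of length}\ge\nu'. \tag{8}$$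

**Step 3: $\xi_0=0$.** This removes the mean. If $V_0=0$ it is automatic. Suppose $\xi_0\ne0$. By (S) there is a periodic $q$ of period $N$ with $\langle\xi_0,s\rangle<0$, $s=P_0v_{\beta_N(q)}$. Apply Lemma 7 with $(\varepsilon,\delta'/2)$ to get $(\delta''',\nu''')$. By (TT) choose $(x_1,n_1),(x_2,n_2)$ with $n_1,n_2\ge\max(\nu',\nu''')$ and
$$d(x_1,p)<\delta'/2,\quad d(f^{n_1}x_1,q)<\delta''',\quad d(x_2,q)<\delta''',\quad d(f^{n_2}x_2,p)<\delta'/2.$$
For large integers $\ell$, gluing $(x_1,n_1),(q,\ell N),(x_2,n_2)$ yields a $\delta'$-segment $\sigma$ of length $\ge\nu'$. By item 2 of Lemma 7, applied twice, $\beta_\sigma$ is the product of $\beta_{n_2}(x_2)$, $\beta_N(q)^\ell$, $\beta_{n_1}(x_1)$ and six elements of $N_\varepsilon$, in some order. Since $g\mapsto P_0v_g$ is a homomorphism and $P_0u_\sigma=P_0v_{\beta_\sigma}$, we get $\langle\xi_0,u_\sigma\rangle=\ell\langle\xi_0,s\rangle+O(1)\to-\infty$ as $\ell\to\infty$. This contradicts (8), which gives $\langle\xi_0,u_\sigma\rangle\ge-C_1$.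

**Step 4: contradiction.** Now $\xi_0=0$ and $\bar\varphi=0$, so (8) gives $|\langle k\xi,u_\sigma\rangle|\le2C_1/c$ for all $k\in K$ and all $\delta'$-segments $\sigma$ of length $\ge\nu'$. Thus the $K$-invariant subspace $E_1=\operatorname{span}(K\xi)$ is $\delta'$-bounded, and $E_1\subset E_{\delta'}=E$ because $\delta'\le\delta^*$. But $0\ne\xi\in E_1$ and $\xi\in F=E^\perp$, a contradiction. $\square$

## 9. A relatively compact orbit passing near any given point: proof of Theorem 3

Let $\beta\in\Lambda$ with $f_\theta$ transitive, and keep $p,\varepsilon,E,F,\delta^*$ from Section 8. Let $y^*\in X$ and $r>0$ be arbitrary.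

**Step 1: what suffices.** It is enough to find one point $(y,g)$, forward and backward recurrent under $f_\beta$, with $d(y,y^*)\le2r$. Right translations $(x,h)\mapsto(x,hg')$ are homeomorphisms commuting with $f_\beta$, so then all points of $\{y\}\times G$ are recurrent in both directions. As $y^*$ and $r$ are arbitrary, the recurrent points are dense.

**Step 2: the stock of segments.** Set $\rho=\min(r,\delta^*/2)$, and let $\delta\le\delta^*$ and $\nu$ be as in Lemma 7 for $(\varepsilon,\rho)$. Any sequence of $\delta/2$-segments of length $\ge\nu$ can be glued, because ends and starts are within $\delta/2+\delta/2$ of each other. By item 1 of Lemma 7, each resulting $(x^{(k)},N_k)$ is a $\delta^*$-segment, since $\rho+\delta/2\le\delta^*$.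

The condition in Lemma 8 is open in $\xi$, as $K_\varepsilon$ is compact. By compactness of the unit sphere of $F$ there is a finite set $\Sigma$ of $\delta/2$-segments of length $\ge\nu$ such that every unit $\xi\in F$ has some $\sigma\in\Sigma$ with $\langle\gamma\xi,u_\sigma\rangle<-2$ for all $\gamma\in K_\varepsilon$; take $\Sigma=\emptyset$ if $F=0$. We also want a segment that visits $y^*$. A forward orbit of $f$ that visits every nonempty open set infinitely often is at some time in $B(p,\delta/2)$, later in $B(y^*,r)$, and later again, at least $\nu$ steps after the start, in $B(p,\delta/2)$. So there is a $\delta/2$-segment $\tau=(x_\tau,n_\tau)$, $n_\tau\ge\nu$, with $d(f^jx_\tau,y^*)<r$ for some $0\le j\le n_\tau$.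

**Step 3: steer.** Choose segments $\sigma_k=(x_k,n_k)\in\Sigma\cup\{\tau\}$ recursively, with $\sigma_0=\tau$, and glue them by Lemma 7. Put $h_k=\beta_{N_k}(x^{(k)})$ and $m_k=a_k\beta_{\sigma_k}b_k$. By item 2 of Lemma 7, $h_{k+1}=m_kh_kb_k'$, so
$$h_k=M_kB_k,\qquad M_1=\beta_\tau,\quad M_{k+1}=m_kM_k,\quad B_k=b'_1\cdots b'_{k-1}.$$
$M_k$ depends only on $\sigma_0,\dots,\sigma_{k-1}$. So we may choose $\sigma_k$ by the rule of Lemma 1, applied to the group elements $\beta_\sigma$, $\sigma\in\Sigma$, and $\beta_\tau$. Lemma 1 gives $|P_Fv_{M_k}|\le2R_0$ for all $k$, and that $\tau$ is used infinitely often with gaps of at most $4R_0^2+1$ steps. (If $F=0$, $\tau$ is used at every step.)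

**Step 4: the orbit stays in a compact set.** By left invariance, $d(B_k,e)\le\sum_jd(b'_j,e)\le\sum_jC\lambda^{\alpha N_j}$, and $N_j\ge j$, so the $B_k$ stay in a compact set. Hence
$$P_Fv_{h_k}=P_Fv_{M_k}+A_{M_k}P_Fv_{B_k}$$
is bounded. In the complementary directions, $|P_Ev_{h_k}|=|P_Eu_{h_k}|$ is bounded because $(x^{(k)},N_k)$ is a $\delta^*$-segment and $E=E_{\delta^*}$ is $\delta^*$-bounded. So $\{h_k\}$ is relatively compact. By item 3 of Lemma 7, so is $\{\beta_{N_k}(x)\}$, where $x=\lim x^{(k)}$. The $n_k$ take finitely many values, and $\beta_n(x)=\beta_{n-N_k}(f^{N_k}x)\beta_{N_k}(x)$ for $N_k\le n<N_{k+1}$; so $\{\beta_n(x)\}_{n\ge0}$ is relatively compact.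

**Step 5: a minimal set that comes near $y^*$.** The forward $f_\beta$-orbit of $(x,e)$ is relatively compact, so its $\omega$-limit set $\Omega$ is nonempty and compact with $f_\beta\Omega=\Omega$. It contains a minimal set $\mathcal M$ of the homeomorphism $f_\beta|_\Omega$. $\mathcal M$ is also minimal for $f_\beta^{-1}$: if $\emptyset\ne\mathcal M'\subset\mathcal M$ is closed with $f_\beta^{-1}\mathcal M'\subset\mathcal M'$, then $\bigcap_nf_\beta^{-n}\mathcal M'$ is a nested intersection of nonempty compact sets, so it is nonempty, closed and $f_\beta$-invariant, hence equal to $\mathcal M$, and $\mathcal M'=\mathcal M$. For $z\in\mathcal M$ the $\omega$- and $\alpha$-limit sets are nonempty closed invariant subsets of $\mathcal M$, so they equal $\mathcal M\ni z$. Thus all points of $\mathcal M$ are forward and backward recurrent.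

Letting $k\to\infty$ in item 1 of Lemma 7, $d(f^{N_i+j}x,f^jx_i)\le\rho$ for $0\le j\le n_i$. As $\tau$ is used with bounded gaps and the $n_i$ are bounded, there is $L$ such that among any $L$ consecutive times $\ge0$ there is an $n$ with $d(f^nx,y^*)\le r+\rho\le2r$. Let $(y_0,g_0)\in\Omega$ be the limit of $f_\beta^{n_l}(x,e)$. For each $l$ some $0\le j_l<L$ has $d(f^{n_l+j_l}x,y^*)\le2r$; passing to a subsequence with $j_l=j$ constant, $d(f^jy_0,y^*)\le2r$. Apply this to a point $(y_0,g_0)\in\mathcal M$: the point $(y,g)=f_\beta^j(y_0,g_0)\in\mathcal M$ has $d(y,y^*)\le2r$ and is recurrent in both directions. By Step 1, Theorem 3 is proved. $\blacksquare$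

## 10. Proofs of Theorems 1 and 2; condition (S) is necessary

**$\Lambda$ is open.** If $V_0=0$ there is nothing to show. Otherwise, for each $\xi$ in the unit sphere of $V_0$ some periodic $q$ has $\langle\xi,P_0v_{\beta_N(q)}\rangle<0$, and this is open in $\xi$. So finitely many periodic points suffice, and $\min_q\langle\xi,P_0v_{\beta_N(q)}\rangle$ over these is bounded above by a negative constant on the sphere. This persists under $C^0$-small perturbations of $\beta$.

**$\mathcal T$ contains an open dense subset of $\Lambda$.** Let $X$ be an infinite attractor and $\beta\in\mathcal A\cap\Lambda$. By Corollary 6, $f_{\pi\circ\beta}$ is transitive. By Theorem 3, the points recurrent in both directions under $f_\beta$ are dense. By Lemma 3, $\overline\Gamma=G$. By Proposition 5, $f_\beta$ is transitive. So $\mathcal A\cap\Lambda\subset\mathcal T$. By Proposition 4, $\mathcal A\cap\Lambda$ is open, and it is dense in the open set $\Lambda$.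

**Theorem 1.** If $V^K=0$, then $\Lambda$ is everything and $\mathcal T$ contains the open dense set $\mathcal A$. Every $\beta\in\mathcal A$ is then in the interior of $\mathcal T$. For $SE(n)$, $n\ge2$, we have $V^K=0$. Hence stably transitive $SE(3)$-extensions of $X$, and $SE(n)$-extensions for $n\ge3$ odd, exist. $\blacksquare$

For the rest of Theorem 2 we may assume $V_0\ne0$; otherwise $\Lambda$ is everything and nothing remains to be proved.

**$\Lambda\neq\emptyset$.** Let $m=\dim V_0$ and let $s_0,\dots,s_m\in V_0$ have $0$ in the interior of their convex hull. Every $\xi\in V_0\setminus\{0\}$ has some $\langle\xi,s_i\rangle<0$: otherwise $\langle\xi,\cdot\rangle\ge0$ on the hull, hence near $0$, which is impossible. Choose distinct periodic orbits $O_0,\dots,O_m$ and a Lipschitz $b:X\to V_0$ with $b=s_i$ on $O_i$. For $\beta=(1,b)$ and $q\in O_i$ of period $N$ we get $P_0v_{\beta_N(q)}=Ns_i$, so $\beta\in\Lambda$.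

**$\mathcal T\subset\Lambda$.** We show that if (S) fails, the drift is bounded below along all orbits, not only periodic ones. Let $\beta\notin\Lambda$. There is $0\ne\xi\in V_0$ such that the Hölder function $g=\langle\xi,P_0v_\beta\rangle$ has $S_Ng(q)\ge0$ for every periodic $q$ of period $N$, where $S_ng=\sum_{j<n}g\circ f^j$.

**Step 1: orbits that stay close are exponentially close in the middle.** Let $x,z\in X$ with $d(f^jx,f^jz)\le\kappa$ for $0\le j\le n$, where $\kappa$ is so small that all $v_j=[f^jx,f^jz]$ are defined and within $\kappa'$ of $f^jx$ and $f^jz$, with $\kappa'\operatorname{Lip}(f)\le\eta$ and $\kappa'\le\eta$. Then $fv_j=v_{j+1}$ for $j<n$. Indeed $fv_j\in W^s_\eta(f^{j+1}x)$. Also $fv_j\in W^u_\eta(f^{j+1}z)$, since $d(fv_j,f^{j+1}z)\le\operatorname{Lip}(f)\kappa'\le\eta$ and the earlier iterates are controlled by $v_j\in W^u_\eta(f^jz)$. So $f^jv_0=v_j$, and (H1) gives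
$$d(f^jx,f^jz)\le d(f^jx,f^jv_0)+d(f^{-(n-j)}v_n,f^{-(n-j)}f^nz)\le C_0\kappa'(\lambda^j+\lambda^{n-j})\le2C_0\kappa'\lambda^{\min(j,n-j)}.$$

**Step 2: there is $C$ with $S_ng(x)\ge-C$ for all $x\in X$, $n\ge0$.** For $n=0$ this is trivial; let $n\ge1$. Given $\delta_1>0$, cover $X$ by finitely many balls of radius $\delta_1/2$ centered in $X$ and apply (TT) to each ordered pair of them: there is $L$ such that for all $x,n$ there are $y\in X$ and $1\le l\le L$ with $d(y,f^nx)<\delta_1$ and $d(f^ly,x)<\delta_1$. Then $x,\dots,f^{n-1}x,y,\dots,f^{l-1}y$ is a periodic $\delta_1$-pseudo-orbit. For a fixed small $\delta_1$ the shadowing lemma gives $z\in X$ with $f^{n+l}z=z$ whose orbit stays so close to it that Step 1 applies to $x$ and $z$ on times $0,\dots,n$ (at time $n$ use $d(y,f^nx)<\delta_1$). The Hölder property of $g$ then gives $|S_ng(z)-S_ng(x)|\le C'$, with $C'$ independent of $x$ and $n$. Since $S_{n+l}g(z)\ge0$,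
$$S_ng(x)\ge S_ng(z)-C'=S_{n+l}g(z)-S_lg(f^nz)-C'\ge-L\|g\|_\infty-C'.$$

**Step 3: no transitivity.** Since $g\mapsto P_0v_g$ is a homomorphism on $G$,
$$\langle\xi,P_0v_{\beta_n(x)h}\rangle=S_ng(x)+\langle\xi,P_0v_h\rangle.$$
So no forward iterate of the nonempty open set $\{(x,h):\langle\xi,P_0v_h\rangle>C\}$ meets the nonempty open set $\{(x,h):\langle\xi,P_0v_h\rangle<0\}$. By (TT) on the perfect space $X\times G$, $f_\beta$ is not transitive, that is, $\beta\notin\mathcal T$. This completes the proof of Theorem 2. $\blacksquare$
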